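\title{A randomized fixed-parameter algorithm for the Steiner 2-edge-connected subgraph problem}

\begin{abstract}
Given a graph $G$ on $n$ vertices, a set $T$ of $k$ terminals and an integer $B$, the Steiner 2-edge-connected subgraph problem asks whether $G$ has a 2-edge-connected subgraph with at most $B$ edges that contains $T$. We show that the problem is fixed-parameter tractable with respect to $k$, by a randomized algorithm with one-sided error that runs in time $2^{O(k\log k)}n^{O(1)}$ and, after a refinement, in time $11^kn^{O(1)}$. Under the Exponential Time Hypothesis there is no $2^{o(k)}n^{O(1)}$ algorithm. We relax solutions to \emph{webs}: 2-edge-connected graphs with degrees 2 and 3 that map to $G$ in a locally injective way and become forests when the terminals are removed. Webs can be summed by dynamic programming over trees, and an explicit switching involution shows that, modulo 2, every web of size at most the optimum cancels unless its image is an optimal solution.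
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

A graph is \emph{2-edge-connected} if it is connected and remains connected after the deletion of any single edge. Let $G=(V,E)$ be an undirected graph on $n$ vertices and let $T\subseteq V$ be a set of $k$ \emph{terminals}. A \emph{solution} is a 2-edge-connected subgraph $H$ of $G$ with $T\subseteq V(H)$. The \emph{Steiner 2-edge-connected subgraph problem} asks for a solution with the fewest edges: the cheapest network in which the terminals stay connected when any one link fails. In the decision version an integer $B$ is also given, and the question is whether some solution has at most $B$ edges.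

The number of terminals governs the difficulty. For $k\le1$ a single vertex is a solution. For $k=2$ every solution contains two edge-disjoint paths between the terminals, by Menger's theorem, and the union of two such paths is itself a solution; so the optimum is the cost of a minimum-cost flow of value 2 with unit capacities. For $T=V$ and $B=n$ the problem is the Hamiltonian cycle problem (Section~\ref{sec:eth}). It is therefore natural to ask how the running time must depend on $k$.

A \emph{parameterized problem} is a language $L\subseteq\Sigma^*\times\mathbb N$ over a finite alphabet $\Sigma$; in an instance $(x,k)$ the number $k$ is the \emph{parameter}. The problem is in FPT (\emph{fixed-parameter tractable}) if it can be solved in time $f(k)|x|^{O(1)}$ for a computable function $f$, and in XP if it can be solved in time $|x|^{g(k)}$ for a computable function $g$. In both definitions we accept randomized (Monte Carlo) algorithms whose error probability is bounded by a constant less than $1/2$. A \emph{parameterized reduction} maps $(x,k)$ in time $f(k)|x|^{O(1)}$ to an equivalent instance $(x',k')$ of another problem with $k'\le g(k)$, for computable $f$ and $g$. A problem is $W[1]$-\emph{hard} if every problem of the class $W[1]$, for which Clique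 parameterized by the size of the clique is complete, has a parameterized reduction to it.

Feldmann, Mukherjee and van Leeuwen showed that the Steiner 2-edge-connected subgraph problem can be solved in time $2^{O(\ell\log\ell)}n^{O(1)}$, where $\ell$ is the size of the solution, so it is in FPT with respect to $\ell$. Bansal, Cheriyan, Grout and Ibrahimpur showed that it can be solved in time $n^{O(k)}$ by a randomized algorithm, so it is in XP with respect to $k$. Open Question~1 of \cite{notes} asks whether, with respect to $k$, the problem is in FPT or $W[1]$-hard.

\subsection*{Results}

\begin{theorem}\label{thm:main}
There is a randomized algorithm that, given $(G,T,B)$, runs in time $2^{O(k\log k)}n^{O(1)}$, always rejects no-instances, and accepts every yes-instance with probability at least $3/4$.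
\end{theorem}

So the problem is in FPT with respect to $k$, and it is $W[1]$-hard only if every problem in $W[1]$ has a randomized FPT algorithm. We make no claim about derandomization. The second theorem is not needed for the classification. ETH stands for the Exponential Time Hypothesis, recalled in Section~\ref{sec:eth}.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] The running time in Theorem~\ref{thm:main} can be improved to $11^kn^{O(1)}$.
\item[(b)] Under ETH there is no $2^{o(k)}n^{O(1)}$ algorithm, and under randomized ETH there is no randomized one.
\item[(c)] The algorithm extends to positive integer edge weights given in unary.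
\item[(d)] The algorithm extends to finding a solution.
\item[(e)] For arbitrary positive rational edge weights there is a randomized $(1+\varepsilon)$-approximation in time $11^k(n/\varepsilon)^{O(1)}$ times a polynomial in the input length.
\end{enumerate}
\end{theorem}

\subsection*{What to expect, and the idea}

Compare the problem with its analog for plain connectivity. A minimal connected subgraph containing $T$ is a tree whose leaves are terminals, so it is a subdivision of one of $k^{O(k)}$ small patterns. For a fixed pattern, dynamic programming finds the shortest way of mapping its edges to walks of $G$. The walks may overlap, and this does no harm: their union is still connected and has no more edges than the walks have in total.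

For 2-edge-connectivity an optimal solution again follows a small pattern, as Section~\ref{sec:unfold} shows. But now overlaps are harmful. If the pattern is a cycle through two terminals, both arcs can be mapped through the same edge of $G$, and the union is not a solution. The walks apparently have to be edge-disjoint, which is a global condition that dynamic programming along a tree cannot track. This, together with the fact that there are $n^{O(k)}$ ways to place the branch vertices of the pattern, makes $W[1]$-hardness a plausible guess.

The proof of Theorem~\ref{thm:main} gives up disjointness and keeps only its local shadow: the edges at any one vertex of the pattern must go to distinct edges of $G$. Two observations make this enough. First, an overlap is harmless unless the union of the walks has a bridge with terminals on both sides. Second, if there is such a bridge $f=ab$, then at least two edges $\alpha\beta$ and $\alpha'\beta'$ of the subdivided pattern lie over $f$, and replacing them by $\alpha\beta'$ and $\alpha'\beta$ gives another object that looks the same near every vertex. If this switch can be made into a fixed-point-free involution, the bad objects cancel in a generating polynomial over $\mathbb F_2$, and the problem is reduced to testing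 whether a polynomial is zero. The difficulty is that a careless switch can destroy 2-edge-connectivity or the tree structure needed by the dynamic program; the choice of the pair of edges is the core of the paper.

Section~\ref{sec:webs} defines the relaxed objects and their polynomials, and works out the two smallest examples. Sections~\ref{sec:inv} and~\ref{sec:unfold} prove that bad objects cancel and that good ones exist. Section~\ref{sec:alg} evaluates the polynomials and proves Theorem~\ref{thm:main}. Sections~\ref{sec:single} and~\ref{sec:rest} prove Theorem~\ref{thm:more}.

\section{Preliminaries}\label{sec:prelim}

\subsection{Cuts, bridges and ears}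

All graphs are finite. The input graph $G$ is simple; parallel edges in the input are treated in Section~\ref{sec:weights}. Auxiliary graphs may have parallel edges and loops where this is said; a loop adds 2 to the degree of its vertex and is a cycle of length 1, and two parallel edges form a cycle of length 2. For a set $Z$ of vertices of a graph $\Gamma$, let $\delta_\Gamma(Z)$ be the set of edges with exactly one end in $Z$ and let $d_\Gamma(Z)=|\delta_\Gamma(Z)|$; the subscript is dropped when $\Gamma$ is clear. We call $Z$ \emph{nontrivial} if $\emptyset\ne Z\ne V(\Gamma)$. A \emph{bridge} is an edge whose deletion increases the number of components; equivalently, an edge that lies on no cycle. For a statement $\mathcal S$, the symbol $[\mathcal S]$ is 1 if $\mathcal S$ holds and 0 otherwise. We use the following textbook facts.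

\begin{enumerate}
\item[(F1)] A graph is 2-edge-connected if and only if it is connected and has no bridge, if and only if $d(Z)\ge2$ for every nontrivial $Z$. A single vertex is 2-edge-connected. In a 2-edge-connected graph with at least two vertices all degrees are at least 2.
\item[(F2)] A subdivision of $\Gamma$, obtained by replacing edges by paths, is 2-edge-connected if and only if $\Gamma$ is, because the cycles of the two graphs correspond.
\item[(F3)] Deleting all bridges from a connected graph leaves components that are 2-edge-connected, its \emph{2-edge-connected components}. Contracting each of them gives a tree, the \emph{bridge tree}, whose edges are the bridges.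
\item[(F4)] A loopless graph with at least two vertices is 2-edge-connected if and only if it has an \emph{ear decomposition}: it is built from a cycle by repeatedly adding an \emph{open ear}, a path that meets the current graph exactly in its two distinct ends, or a \emph{closed ear}, a cycle that meets the current graph in exactly one vertex; in both cases all edges of the ear are new.
\item[(F5)] A cycle has an even number of edges in $\delta(Z)$, and at least two if it has vertices both inside and outside $Z$. The function $d$ is submodular: $d(Z\cap Z')+d(Z\cup Z')\le d(Z)+d(Z')$.
\item[(F6)] (Schwartz--Zippel lemma.) A nonzero polynomial of total degree at most $w$ over a finite field $\mathbb F$ vanishes at a uniformly random point with probability at most $w/|\mathbb F|$.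
\end{enumerate}

\subsection{Terminals of degree two}\label{sec:normal}

If $B<0$ we reject, and if $B\ge0$ and $k\le1$ we accept. So let $k\ge2$. It will be convenient to know exactly how a solution looks near a terminal. For each $t\in T$ add three new vertices $t',t^*,t''$ and the 4-cycle $t\,t'\,t^*\,t''\,t$. Let $G^*$ be the new graph and $T^*=\{t^*:t\in T\}$.

\begin{lemma}\label{lem:normal}
The solutions of $(G^*,T^*)$ are exactly the graphs obtained from solutions of $(G,T)$ by adding the $k$ new 4-cycles.
\end{lemma}

\begin{proof}
A solution of $(G^*,T^*)$ has at least two vertices, so its degrees are at least 2. The vertices $t^*,t',t''$ have degree 2 in $G^*$, so the solution contains the whole 4-cycle through $t^*$. It is therefore of the form $H^+$, the union of all new 4-cycles with a subgraph $H$ of $G$ that contains $T$. Each 4-cycle meets the rest of $H^+$ only in $t$. Hence $H^+$ is connected if and only if $H$ is, and every cycle of $H^+$ is a new 4-cycle or a cycle of $H$. By (F1), $H^+$ is 2-edge-connected if and only if $H$ is.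
\end{proof}

So $(G,T,B)$ is equivalent to $(G^*,T^*,B^*)$ with $B^*=\min\{B+4k,|E(G^*)|\}$, and $G^*$ has at most $4n$ vertices. From now until the end of Section~\ref{sec:single} we write $G,T$ for $G^*,T^*$, so that
\begin{quote}
$G$ is simple, $k\ge2$, every terminal has degree 2 in $G$, and no two terminals are adjacent.
\end{quote}
Nothing else about the construction is used. Let $\mathrm{OPT}\in\mathbb N\cup\{\infty\}$ be the minimum number of edges of a solution. Let $s(t,1)$ and $s(t,2)$ be the two neighbors of the terminal $t$; they are nonterminals. The elements of $\Lambda=T\times\{1,2\}$ are called \emph{legs}; the leg $(t,i)$ names the edge $t\,s(t,i)$.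

\subsection{Graphs over $G$}

A \emph{graph over $G$} is a graph $\Gamma$ with a homomorphism $\varphi:\Gamma\to G$, that is, a map sending vertices to vertices and each edge with ends $u,u'$ to the edge $\varphi(u)\varphi(u')$. A vertex or edge $x$ of $\Gamma$ \emph{lies over} $\varphi(x)$. Since $G$ has no loops, adjacent vertices of $\Gamma$ have distinct images. The \emph{image} of $\Gamma$ is the subgraph of $G$ formed by the images of all vertices and edges; it is connected if $\Gamma$ is. A homomorphism between graphs over $G$ is \emph{over $G$} if it commutes with the maps to $G$, and isomorphism of graphs over $G$ always means isomorphism over $G$. The map $\varphi$ is \emph{locally injective} if at every vertex of $\Gamma$ the incident edges have distinct images. In that case $\Gamma$ is simple, since parallel edges would have the same image in the simple graph $G$.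

\begin{lemma}[unique lifting]\label{lem:lift}
Let $(\Phi,\varphi)$ be a locally injective graph over $G$, let $\Gamma$ be connected, and let $\psi_1,\psi_2:\Gamma\to\Phi$ be homomorphisms with $\varphi\psi_1=\varphi\psi_2$. If $\psi_1$ and $\psi_2$ agree at one vertex, they are equal.
\end{lemma}

\begin{proof}
If they agree at $u$ and $uv$ is an edge of $\Gamma$, then $\psi_1(uv)$ and $\psi_2(uv)$ are edges at the same vertex of $\Phi$ with the same image in $G$. So they are equal, and $\psi_1(v)=\psi_2(v)$. Now use that $\Gamma$ is connected.
\end{proof}

\begin{lemma}\label{lem:image}
If $(\Gamma,\varphi)$ is a 2-edge-connected graph over $G$ and $\varphi$ is injective on edges, then the image of $\Gamma$ is 2-edge-connected.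
\end{lemma}

\begin{proof}
If $Z$ is a nontrivial vertex set of the image, then $\varphi^{-1}(Z)$ is nontrivial in $\Gamma$, and $\varphi$ maps $\delta(\varphi^{-1}(Z))$ injectively into $\delta(Z)$. So $d(Z)\ge2$.
\end{proof}

\section{Webs and their polynomials}\label{sec:webs}

\begin{definition}\label{def:web}
A \emph{web} is a locally injective graph $(\Phi,\varphi)$ over $G$ such that
\begin{enumerate}
\item[(W1)] over each terminal $t$ there is exactly one vertex $\hat t$, and it has degree 2;
\item[(W2)] every other vertex has degree 2 or 3;
\item[(W3)] $\Phi$ is 2-edge-connected;
\item[(W4)] the graph $N(\Phi)=\Phi-\hat T$ is a forest, where $\hat T=\{\hat t:t\in T\}$.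
\end{enumerate}
\end{definition}

By local injectivity the two edges at $\hat t$ lie over the two edges at $t$. Condition (W3) makes a web imitate a solution. Conditions (W2) and (W4) make webs computable: cutting each $\hat t$ into two leaves turns a web into a subdivided forest with $2k$ leaves and branch vertices of degree 3, and there are few such forests. Condition (W1) provides fixed anchor points, from which Lemma~\ref{lem:lift} propagates rigidity.

The \emph{star} of a vertex $u$ of $\Phi$ is the set $\mathrm{st}(u)$ of images of the edges at $u$; its size is the degree of $u$. For each nonterminal $v$ of $G$ and each set $D$ of two or three edges of $G$ at $v$ take a variable $y_{v,D}$. The \emph{monomial} of a web records all stars: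
\[
y^\Phi=\prod_{u\in V(\Phi)\setminus\hat T}y_{\varphi(u),\,\mathrm{st}(u)} .
\]
A web with $w$ edges has at most $w$ vertices, because all degrees are at least 2. So there are finitely many isomorphism classes of webs with $w$ edges, and
\[
P_w=\sum_{\Phi:\ |E(\Phi)|=w}y^\Phi\ \in\ \mathbb F_2[y],
\]
the sum being over isomorphism classes, is a polynomial of total degree at most $w$.

\begin{proposition}\label{prop:P}
We have $P_w=0$ for all $w<\mathrm{OPT}$ (for all $w$ if $\mathrm{OPT}=\infty$). If $\mathrm{OPT}<\infty$, then $P_{\mathrm{OPT}}\ne0$.
\end{proposition}

Two examples with $k=2$ show the two halves of this statement. Both use the following remark. If a neighbor $x$ of a terminal $t$ has degree 2 in $G$, then a vertex over $x$ has both edges at $x$ in its star, so it is adjacent to $\hat t$ by an edge over $tx$, and $\hat t$ has exactly one such edge. Hence exactly one vertex of a web lies over $x$, and exactly one edge lies over each edge at $x$.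

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.72,
  v/.style={circle,fill,inner sep=1.3pt},
  t/.style={rectangle,draw,fill=white,inner sep=2.3pt}]
\draw (2,0)--(1,.7)--(0,0)--(1,-.7)--(2,0);
\draw (3,0)--(4,.7)--(5,0)--(4,-.7)--(3,0);
\draw[very thick] (2,0)--(3,0);
\foreach \p in {(1,.7),(1,-.7),(4,.7),(4,-.7)} \node[v] at \p {};
\node[v,label=above:$a$] at (2,0) {}; \node[v,label=above:$b$] at (3,0) {};
\node[t] at (0,0) {}; \node[t] at (5,0) {};
\node at (2.5,-1.4) {$G$};
\foreach \x/\name in {6/{\Phi},12/{\Phi'}}{
\begin{scope}[xshift=\x cm]
\draw (2,.5)--(1,.7)--(0,0)--(1,-.7)--(2,-.5);
\draw (3,.5)--(4,.7)--(5,0)--(4,-.7)--(3,-.5);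
\foreach \p in {(1,.7),(1,-.7),(4,.7),(4,-.7),(2,.5),(2,-.5),(3,.5),(3,-.5)} \node[v] at \p {};
\node[t] at (0,0) {}; \node[t] at (5,0) {};
\node at (2.5,-1.4) {$\name$};
\end{scope}}
\draw[very thick] (8,.5)--(9,.5) (8,-.5)--(9,-.5);
\draw[very thick] (14,.5)--(15,-.5) (14,-.5)--(15,.5);
\end{tikzpicture}
\caption{A graph $G$ with two terminals (squares) separated by the bridge $ab$, and its only two webs. Each web is a 10-cycle with two vertices over $a$, two vertices over $b$, and two edges (thick) over $ab$. The webs are not isomorphic over $G$ but have the same stars, so their monomials cancel modulo 2.}
\label{fig:dumbbell}
\end{figure}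

\begin{example}[cancellation]\label{ex:dumbbell}
Let $G$ consist of two 4-cycles $a\,a'\,t_1\,a''\,a$ and $b\,b'\,t_2\,b''\,b$ and the edge $f=ab$, with terminals $t_1,t_2$ (Figure~\ref{fig:dumbbell}). Here $\mathrm{OPT}=\infty$. Let $\Phi$ be a web. Exactly one edge lies over each of $aa'$ and $aa''$, and the star of a vertex over $a$ has at least two elements of $\{aa',aa'',f\}$. So either one vertex lies over $a$, or two do, with stars $\{aa',f\}$ and $\{aa'',f\}$. In the first case at most one edge lies over $f$; but the edges over $f$ are exactly the edges leaving the set of vertices over the left 4-cycle, which contradicts (W3). So two vertices lie over $a$, and by symmetry two lie over $b$, with stars $\{bb',f\}$ and $\{bb'',f\}$. It remains to match the former with the latter by two edges over $f$. Both matchings give a 10-cycle, which is a web. The two webs are not isomorphic: in $N(\Phi)$ the vertex over $a'$ is connected to the vertex over $b'$ in one and to the vertex over $b''$ in the other. They have the same stars, so $P_{10}=2y^\Phi=0$, and all other $P_w$ are empty sums.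
\end{example}

\begin{example}[survival]\label{ex:eight}
In the graph of Example~\ref{ex:dumbbell} contract $f$ to a vertex $x$. Now $G$ itself is the only solution and $\mathrm{OPT}=8$. It is not a web, since $x$ has degree 4. In a web exactly one edge lies over each of the four edges at $x$, so two vertices of degree 2 lie over $x$. Of the three ways to pair the four edges, $\{xa',xa''\},\{xb',xb''\}$ gives two disjoint 4-cycles, and the other two give 8-cycles, which are webs. So $P_8$ is a sum of two distinct monomials. If we had only counted webs, or had attached variables to the edges of $G$ instead of the stars, these two webs would have canceled.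
\end{example}

In general, let $\Phi$ be a web with image $S$, a connected subgraph of $G$ containing $T$. A bridge of $S$ is \emph{separating} if both components of $S$ minus the bridge contain terminals. We call $\Phi$ \emph{bad} if $S$ has a separating bridge. Proposition~\ref{prop:P} rests on two lemmas, proved in the next two sections.

\begin{lemma}[cancellation]\label{lem:inv}
On the set of isomorphism classes of bad webs there is a fixed-point-free involution $\iota$ that preserves $|E(\Phi)|$ and $y^\Phi$.
\end{lemma}

\begin{lemma}[unfolding]\label{lem:unfold}
If $H$ is an optimal solution, there is a web $\Phi$ with image $H$ such that $\varphi$ is a bijection from $E(\Phi)$ onto $E(H)$.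
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:P} from Lemmas~\ref{lem:inv} and~\ref{lem:unfold}]
By Lemma~\ref{lem:inv} the bad webs contribute 0 to every $P_w$. Let $\Phi$ be a web that is not bad, with image $S$ and with $|E(\Phi)|\le\mathrm{OPT}$. If two terminals lay in different 2-edge-connected components of $S$, any edge on the path between these components in the bridge tree would be a separating bridge. So one component $S'$ contains $T$, it is a solution, and
\[
\mathrm{OPT}\le|E(S')|\le|E(S)|\le|E(\Phi)|\le\mathrm{OPT}.
\]
Hence $\mathrm{OPT}<\infty$, $|E(\Phi)|=\mathrm{OPT}$, and $\varphi$ is injective on edges. This proves the first statement. It also shows that $P_{\mathrm{OPT}}$ is the sum of $y^\Phi$ over a family of edge-injective webs, namely those with $\mathrm{OPT}$ edges that are not bad. The family is nonempty, because the web of Lemma~\ref{lem:unfold} has a bridgeless image.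

It remains to see that an edge-injective web is determined up to isomorphism by its monomial; then no two terms of $P_{\mathrm{OPT}}$ cancel. In such a web the stars of the vertices over a fixed nonterminal $v$ are nonempty and pairwise disjoint, so the vertices outside $\hat T$ correspond bijectively to the variables $y_{v,D}$ occurring in $y^\Phi$. No two terminals are adjacent, so every edge of $\Phi$ has an end outside $\hat T$, and $\varphi(E(\Phi))$ is the union of the sets $D$. For an edge $g$ in this union and an end $v$ of $g$, the end over $v$ of the unique edge over $g$ is $\hat v$ if $v\in T$, and otherwise it is the unique vertex over $v$ whose star contains $g$. This reconstructs $(\Phi,\varphi)$ from $y^\Phi$.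
\end{proof}

\section{The switching involution}\label{sec:inv}

We prove Lemma~\ref{lem:inv}. Fix total orders on $T$ and on $E(G)$. Let $\Phi$ be a bad web with image $S$.

\subsection{Switching two edges over a bridge}

Let $f=ab$ be the first separating bridge of $S$, and let $S_a\ni a$ and $S_b\ni b$ be the components of $S-f$, named so that the first terminal lies in $S_a$. Let $t_0$ be the first terminal in $S_b$. All of this depends only on $S$. Let $E_f$ be the set of edges of $\Phi$ over $f$. Each edge of $E_f$ has an \emph{$\alpha$-end} over $a$ and a \emph{$\beta$-end} over $b$. By local injectivity,
\begin{equation}\label{eq:matching}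
\text{every vertex of $\Phi$ lies on at most one edge of $E_f$.}
\end{equation}
The edges of $E_f$ are exactly the edges leaving the set of vertices over $S_b$, which is nontrivial, so $|E_f|\ge2$ by (W3). If $f$ had a terminal end $t$, all edges of $E_f$ would be incident with $\hat t$, contradicting \eqref{eq:matching}. So $a,b\notin T$ and $E_f\subseteq E(N(\Phi))$.

Let $e=\alpha\beta$ and $e'=\alpha'\beta'$ be distinct edges of $E_f$, with $\alpha,\alpha'$ over $a$. By \eqref{eq:matching} the four ends are distinct, and $\alpha\beta'$, $\alpha'\beta$ are not edges of $\Phi$, since they would lie over $f$. The \emph{switch} $\Phi^{e,e'}$ is obtained from $\Phi$ by replacing $e,e'$ with $\alpha\beta'$ and $\alpha'\beta$, both mapped to $f$. This is where local injectivity is first needed: if $e$ and $e'$ could share an end, the switch would change nothing. Every vertex keeps its image and its star. Therefore the switch is locally injective, satisfies (W1) and (W2), and has the same number of edges, the same monomial and the same image as $\Phi$. Three things have to be controlled: (W4), (W3), and that the switch is not isomorphic to $\Phi$.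

For an end $u$ of $e$ or $e'$ let $U_u$ be the component of the forest $N(\Phi)-\{e,e'\}$ that contains $u$. If $e,e'$ lie in different trees of $N(\Phi)$, the four components $U_\alpha,U_\beta,U_{\alpha'},U_{\beta'}$ are distinct. If they lie in the same tree, deleting them leaves three components, and the \emph{middle} one contains exactly one end of each edge. So exactly one of the following holds: the four components are distinct; $U_\alpha=U_{\alpha'}$; $U_\beta=U_{\beta'}$; $U_\alpha=U_{\beta'}$; $U_{\alpha'}=U_\beta$. In the last two cases the pair $e,e'$ is \emph{conflicting}.

\begin{lemma}\label{lem:forest}
The switch $\Phi^{e,e'}$ satisfies \emph{(W4)} if and only if $e,e'$ is not conflicting.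
\end{lemma}

\begin{proof}
If the pair is conflicting, one new edge joins two vertices of the middle component and closes a cycle. If the four components are distinct, the new edges join $U_\alpha$ to $U_{\beta'}$ and $U_{\alpha'}$ to $U_\beta$, giving two trees. If $U_\alpha=U_{\alpha'}$, the new edges attach the trees $U_\beta$ and $U_{\beta'}$ to the middle component by one edge each, giving a tree; the case $U_\beta=U_{\beta'}$ is the same with $a$ and $b$ exchanged.
\end{proof}

\begin{lemma}\label{lem:noniso}
If $e,e'$ is not conflicting, then $\Phi'=\Phi^{e,e'}$ is not isomorphic to $\Phi$.
\end{lemma}

\begin{proof}
Call a vertex of $N(\Phi)$ an \emph{anchor} if it is adjacent to a vertex of $\hat T$. Let $U$ be a component of $N(\Phi)-\{e,e'\}$ that contains only one end of $e,e'$. We claim that $U$ contains an anchor. If $U$ is a single vertex, it has degree at least 2 in $\Phi$ and only one of its edges lies in $N(\Phi)$. Otherwise the tree $U$ has two leaves, one of which is not an end of $e$ or $e'$; that leaf has degree 1 in $N(\Phi)$ and degree at least 2 in $\Phi$. In both cases some edge leads to $\hat T$.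

Suppose $\psi:\Phi\to\Phi'$ is an isomorphism over $G$. The two graphs have the same vertices. By (W1), $\psi$ fixes every $\hat t$. The two edges at $\hat t$ are not in $E_f$, so they belong to both graphs, and they have distinct images; so $\psi$ fixes them. Hence $\psi$ fixes every anchor, and it maps $N(\Phi)$ isomorphically onto $N(\Phi')$.

If the four components are distinct, an anchor in $U_\alpha$ and an anchor in $U_\beta$ are connected in $N(\Phi)$ but not in $N(\Phi')$, a contradiction.

Now let $M=U_\alpha=U_{\alpha'}$; the case $U_\beta=U_{\beta'}$ is symmetric. The tree $U_\beta$ is a subgraph of both $\Phi$ and $\Phi'$ and contains an anchor. Lemma~\ref{lem:lift}, applied to the restriction of $\psi$ and the inclusion $U_\beta\to\Phi'$, shows that $\psi(\beta)=\beta$; in the same way $\psi(\beta')=\beta'$. The edge over $f$ at $\beta$ leads to $\alpha$ in $\Phi$ and to $\alpha'$ in $\Phi'$, so $\psi(\alpha)=\alpha'$; looking at $\beta'$ gives $\psi(\alpha')=\alpha$. The path in $M$ from $\alpha$ to $\alpha'$ is the unique such path in both forests $N(\Phi)$ and $N(\Phi')$, so $\psi$ maps it to itself, reversed. If it has a middle edge, $\psi$ exchanges two adjacent vertices, which have distinct images in $G$. If it has a middle vertex, $\psi$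 exchanges two edges at that vertex, which have distinct images in $G$. Both are impossible for a map over $G$.
\end{proof}

\subsection{Admissible pairs}

A switch can destroy 2-edge-connectivity. If $\Phi$ is a cycle and $e,e'$ are both traversed from $\alpha$-end to $\beta$-end when one walks around it, the switch consists of two disjoint cycles. What protects (W3) is the following observation: if a vertex set $Z$ does not separate $\beta$ from $\beta'$, then the old and the new pair of edges contribute equally to $d(Z)$. So we look for two $\beta$-ends that are tied together so well that a cut of size at most 1 in the switch can be moved off them. Moreover the pair must be chosen again after the switch, so the choice should depend only on data that a switch leaves unchanged, such as $\Phi-E_f$.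

Let $K$ be the component of $\Phi-E_f$ that contains $\hat t_0$. It lies over $S_b$. The vertices of $K$ incident with $E_f$ are called \emph{ports}, and $\partial K$ is the set of ports. Ports lie over $b$. Each port lies on exactly one edge over $f$, whose other end lies over $a$ and so outside $K$; all other edges at vertices of $K$ are edges of $K$. This description holds in $\Phi$ and in every switch. In particular, for $Z\subseteq V(K)$,
\begin{equation}\label{eq:ports}
d(Z)=d_K(Z)+|Z\cap\partial K|\qquad\text{both in $\Phi$ and in every switch of $\Phi$.}
\end{equation}
The set $V(K)$ is nontrivial, since it misses the vertices over the terminals in $S_a$. So $|\partial K|=d_\Phi(V(K))\ge2$.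

Being in the same component $K$ is not enough. Suppose that $K$ has a bridge $g$ with ports $\beta_1,\beta_3$ on one side and $\beta_2,\beta_4$ on the other, that $E_f=\{\alpha_i\beta_i:1\le i\le4\}$, and that $\Phi-E_f$ has two further components, one containing $\alpha_2,\alpha_3$ and one containing $\alpha_1,\alpha_4$. Then switching $\alpha_1\beta_1$ and $\alpha_2\beta_2$ turns $g$ into a bridge of the whole graph. The next definition excludes bridges of $K$ between the two ports unless the part cut off contains no other port.

\begin{definition}\label{def:adm}
A pair $\{\beta_1,\beta_2\}$ of distinct ports is \emph{admissible} if there are a 2-edge-connected subgraph $X$ of $K$, possibly a single vertex, and disjoint sets $L_1,L_2\subseteq V(K)\setminus V(X)$ such that for $l=1,2$ either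
\begin{itemize}
\item $L_l=\emptyset$ and $\beta_l\in V(X)$, or
\item $L_l$ induces a connected subgraph of $K$, $L_l\cap\partial K=\{\beta_l\}$, and exactly one edge $g_l$ of $K$ leaves $L_l$, its other end being in $X$.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:adm}
An admissible pair exists.
\end{lemma}

\begin{proof}
Root the bridge tree of $K$ at any node. For a node $Y$, a 2-edge-connected component of $K$, let $D(Y)$ be the set of vertices in $Y$ and in its descendants. The root has $|D\cap\partial K|\ge2$. Let $X$ be a node with $|D(X)\cap\partial K|\ge2$ none of whose children has this property. For a child $Y$ of $X$, exactly one edge of $K$ leaves $D(Y)$, the bridge to $X$, so \eqref{eq:ports} and (W3) give $2\le1+|D(Y)\cap\partial K|$. Hence $D(Y)$ contains exactly one port. Take any two ports $\beta_1,\beta_2$ in $D(X)$, and put $L_l=\emptyset$ if $\beta_l\in V(X)$ and $L_l=D(Y)$ if $\beta_l\in D(Y)$ for a child $Y$. If both sets are nonempty they come from different children, so they are disjoint.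
\end{proof}

Admissibility depends only on $K$ and $\partial K$. The graph $K$ is connected and $\hat t_0$ is its only vertex over $t_0$, so by Lemma~\ref{lem:lift} there is at most one isomorphism over $G$ between two triples of the form $(K,\partial K,\varphi|_K)$. For each isomorphism class of triples that occurs, fix an admissible pair in one representative and transport it along the unique isomorphisms. This assigns to every bad web a \emph{canonical pair} $\{\beta_1,\beta_2\}$ that depends only on the triple and is respected by isomorphisms. Let $e_l=\alpha_l\beta_l$ be the edge of $E_f$ at $\beta_l$.

\subsection{Definition of the involution}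

\emph{Case 1: $e_1,e_2$ is not conflicting.} Put $\iota(\Phi)=\Phi^{e_1,e_2}$. Example~\ref{ex:dumbbell} is of this kind: $K$ is the path on five vertices through $\hat t_2$, and the ports are its ends.

\smallskip
\emph{Case 2: $e_1,e_2$ is conflicting.} Now switching $e_1,e_2$ would close a cycle in $N(\Phi)$. But the conflict itself provides a third edge over $f$. The middle component $M$ contains the $\beta$-end of one of the two edges and the $\alpha$-end of the other. Choose the indices so that $\beta_1,\alpha_2\in M$; this determines them, and $\alpha_1,\beta_2\notin M$. Let $R$ be the path in $M$ from $\beta_1$ to $\alpha_2$, and write $R[u,u']$ for its subpaths. The image of $R$ is a walk in $S$ from $b$ to $a$, so $R$ contains an edge of $E_f$. Let $e_3=\alpha_3\beta_3$ be the first one. The part of $R$ before $e_3$ starts in $K$ and has no edge of $E_f$, so it lies in $K$; thus $R$ enters $e_3$ at $\beta_3$, which is a port. Since $e_3$ is an edge of $M$, it differs from $e_1$ and $e_2$, and by \eqref{eq:matching} the six ends of $e_1,e_2,e_3$ are distinct. Put $\iota(\Phi)=\Phi^{e_3,e_2}$ (Figure~\ref{fig:case2}). The pair $e_3,e_2$ is not conflicting, because the path $R[\alpha_3,\alpha_2]$ avoids both edges and puts their $\alpha$-ends into one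 component.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9, v/.style={circle,fill,inner sep=1.4pt}]
\foreach \x/\name in {0/{\Phi},6.5/{\iota(\Phi)}}{
\begin{scope}[xshift=\x cm]
\draw[dashed,rounded corners] (1.7,-.45) rectangle (3.5,2.55);
\node at (3.2,.1) {$K$};
\node[v,label=above:$\alpha_1$] at (0,2) {}; \node[v,label=above:$\beta_1$] at (2,2) {};
\node[v,label=above:$\alpha_3$] at (0,1) {}; \node[v,label=above:$\beta_3$] at (2,1) {};
\node[v,label=below:$\alpha_2$] at (0,0) {}; \node[v,label=right:$\beta_2$] at (2,0) {};
\draw[very thick] (0,2)--(2,2);
\draw (2,2) .. controls (3.3,2) and (3.3,1) .. (2,1);
\draw (0,1) .. controls (-1.3,1) and (-1.3,0) .. (0,0);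
\node at (1,-1) {$\name$};
\end{scope}}
\draw[very thick] (0,1)--(2,1) (0,0)--(2,0);
\draw[very thick] (6.5,1)--(8.5,0) (6.5,0)--(8.5,1);
\end{tikzpicture}
\caption{Case 2. Thick edges lie over the bridge $f$; the curves are the paths $R[\beta_1,\beta_3]$, which lies in $K$, and $R[\alpha_3,\alpha_2]$, which may contain further edges over $f$. Switching the canonical edges $\alpha_1\beta_1$ and $\alpha_2\beta_2$ would close a cycle through $\alpha_2\beta_1$. Switching $\alpha_3\beta_3$ and $\alpha_2\beta_2$ instead reverses the left curve within the path from $\alpha_1$ to $\beta_2$, and the same rule applied again undoes it.}
\label{fig:case2}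
\end{figure}

In both cases $\Phi'=\iota(\Phi)$ is the switch of a non-conflicting pair. So it satisfies (W1), (W2), (W4), has the same number of edges, monomial and image as $\Phi$, and is not isomorphic to $\Phi$. All choices are respected by isomorphisms, so the class of $\Phi'$ depends only on the class of $\Phi$. It remains to prove (W3), after which $\Phi'$ is a bad web, and that $\iota(\Phi')=\Phi$.

\subsection{The switch is 2-edge-connected}

\begin{lemma}\label{lem:W3}
The graph $\Phi'=\iota(\Phi)$ is 2-edge-connected.
\end{lemma}

\begin{proof}
Write $d$ and $d'$ for cut sizes in $\Phi$ and $\Phi'$, and suppose that $d'(Z)\le1$ for a nontrivial $Z$. Let $X,L_1,L_2$ be as in Definition~\ref{def:adm} for the canonical pair. Since $X$ is a 2-edge-connected subgraph of $K\subseteq\Phi'$, the set $Z$ does not split it. Replacing $Z$ by its complement if necessary, we assume $Z\cap V(X)=\emptyset$. Put $Z_1=Z\setminus(L_1\cup L_2)$.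

\emph{Step 1: $d'(Z_1)\le1$.} We show that for any set $Z'$ disjoint from $V(X)$ and any $l$ with $L_l\ne\emptyset$ we have $d'(Z'\setminus L_l)\le d'(Z')$; applying this for $l=1$ and then $l=2$ gives the claim. Edges with no end in $L_l$ cross both cuts or neither. Exactly two edges of $\Phi'$ leave $L_l$: the edge $g_l$ to $X$, and the edge $h$ over $f$ at $\beta_l$, whose other end $\alpha$ is outside $K$. The set $Z'\setminus L_l$ is disjoint from $L_l$ and $X$, so among the edges with an end in $L_l$ only $h$ can leave it, and only if $\alpha\in Z'$. In that case there is a path from $\alpha\in Z'$ through $h$, the connected set $L_l$ and $g_l$ to a vertex of $X$, which is outside $Z'$. All its edges have an end in $L_l$, and one of them leaves $Z'$.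

\emph{Step 2: $Z_1$ is nontrivial and contains neither $\beta_1$ nor $\beta_2$.} It misses $X$, and $\beta_l\in V(X)\cup L_l$. If it were empty, then $Z\subseteq V(K)$, and \eqref{eq:ports} would give $d(Z)=d'(Z)\le1$, contradicting (W3) for $\Phi$.

\emph{Step 3.} The graphs $\Phi$ and $\Phi'$ differ in two edges each. If the two old edges and the two new edges contribute equally to the cut of $Z_1$, then $d(Z_1)=d'(Z_1)\le1$, contradicting (W3) for $\Phi$.

In Case 1 the old edges $\alpha_1\beta_1,\alpha_2\beta_2$ and the new edges $\alpha_2\beta_1,\alpha_1\beta_2$ both contribute $[\alpha_1\in Z_1]+[\alpha_2\in Z_1]$.

In Case 2 the old edges are $\alpha_3\beta_3,\alpha_2\beta_2$ and the new edges are $\alpha_2\beta_3,\alpha_3\beta_2$. If $\beta_3\notin Z_1$, both pairs contribute $[\alpha_3\in Z_1]+[\alpha_2\in Z_1]$. If $\alpha_3$ and $\alpha_2$ are on the same side of $Z_1$, both pairs contribute the number of vertices among $\beta_3,\beta_2$ on the other side. In the remaining case $Z_1$ separates $\beta_3$ from $\beta_1$ and $\alpha_3$ from $\alpha_2$. The paths $R[\beta_1,\beta_3]$ and $R[\alpha_3,\alpha_2]$ are disjoint and contain neither $e_3$ nor $e_2$, so both are present in $\Phi'$. Each has an edge leaving $Z_1$, so $d'(Z_1)\ge2$, contradicting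 Step 1.
\end{proof}

\subsection{Switching twice}

The image of $\Phi'$ is $S$, so $f,a,b,t_0$ are the same for $\Phi'$ as for $\Phi$. Deleting all edges over $f$ from $\Phi$ and from $\Phi'$ gives the same graph over $G$, and the same vertices are incident with edges over $f$. So $K$, $\partial K$ and the canonical pair $\{\beta_1,\beta_2\}$ are unchanged.

In Case 1, the edges of $\Phi'$ over $f$ at $\beta_1,\beta_2$ are $\alpha_2\beta_1$ and $\alpha_1\beta_2$. Switching them returns $\Phi$, which satisfies (W4), so by Lemma~\ref{lem:forest} they are not conflicting in $\Phi'$. Hence Case 1 applies to $\Phi'$ and $\iota(\Phi')=\Phi$.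

In Case 2, the edges of $\Phi'$ over $f$ at $\beta_1,\beta_2,\beta_3$ are $e_1$, $e_2'=\alpha_3\beta_2$ and $e_3'=\alpha_2\beta_3$. Let $R'$ follow $R$ from $\beta_1$ to $\beta_3$, then $e_3'$ to $\alpha_2$, and then $R$ backwards to $\alpha_3$. It is a path in $N(\Phi')$ with the same vertices as $R$. These lie in $M$, while $\alpha_1,\beta_2\notin M$, so $R'$ contains neither $e_1$ nor $e_2'$. Thus $\beta_1$, the $\beta$-end of $e_1$, and $\alpha_3$, the $\alpha$-end of $e_2'$, lie in one component of $N(\Phi')-\{e_1,e_2'\}$. So the pair $e_1,e_2'$ is conflicting in $\Phi'$ with the same choice of indices, $R'$ plays the role of $R$, and its first edge over $f$ is $e_3'$. Switching $e_3'=\alpha_2\beta_3$ and $e_2'=\alpha_3\beta_2$ gives back $\alpha_2\beta_2$ and $\alpha_3\beta_3$, so $\iota(\Phi')=\Phi$.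

This completes the proof of Lemma~\ref{lem:inv}. \qed

\section{Unfolding an optimal solution}\label{sec:unfold}

We prove Lemma~\ref{lem:unfold}. An optimal solution $H$ can have vertices of large degree, so we first unfold it, splitting vertices as in Example~\ref{ex:eight} until all degrees are 2 or 3. Then we use optimality to show that every cycle of the unfolded graph passes through a terminal. In Lemmas~\ref{lem:split} and~\ref{lem:cubic} parallel edges are allowed.

\subsection{Reducing the degrees}

To \emph{split} a vertex $x$ of degree 4 is to replace it by two vertices, each receiving two of the four edges. There are three splits. Example~\ref{ex:eight} shows that one of them can be disconnected.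

\begin{lemma}\label{lem:split}
Let $\Gamma$ be a loopless 2-edge-connected graph and $x$ a vertex of degree 4. At least two of the three splits of $x$ are 2-edge-connected.
\end{lemma}

\begin{proof}
Let $h_1,\dots,h_4$ be the edges at $x$, let $x_i$ be the other end of $h_i$ (these ends need not be distinct), and let $Y=V(\Gamma)\setminus\{x\}$. For $U\subseteq Y$ let $\mu(U)=d_{\Gamma-x}(U)$ and let $\nu(U)$ be the number of $i$ with $x_i\in U$. Then $\mu(U)=\mu(Y\setminus U)$, and
\begin{equation}\label{eq:munu}
\mu(U)+\nu(U)=d_\Gamma(U)\ge2\qquad\text{for }\emptyset\ne U\subseteq Y .
\end{equation}

Suppose that the split into $x'$ with $h_1,h_2$ and $x''$ with $h_3,h_4$ has a nontrivial set $Z$ with at most one edge leaving it. If $Z$ did not separate $x'$ from $x''$, then $Z$ or its complement would be a nonempty subset of $Y$ violating \eqref{eq:munu}. So let $x'\in Z$, $x''\notin Z$ and $U=Z\cap Y$. Let $i$ be the number of $x_1,x_2$ outside $U$ and $j$ the number of $x_3,x_4$ in $U$, so that $i+j+\mu(U)\le1$. If $i=1$, then $\mu(U)=0$ and $\nu(U)=1$; if $j=1$, then $\mu(Y\setminus U)=0$ and $\nu(Y\setminus U)=1$. Both contradict \eqref{eq:munu}. Hence $x_1,x_2\in U$, $x_3,x_4\notin U$ and $\mu(U)\le1$.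

Suppose that two splits fail. After renaming, they are $h_1h_2|h_3h_4$ and $h_1h_3|h_2h_4$, and besides $U$ we get $W\subseteq Y$ with $x_1,x_3\in W$, $x_2,x_4\notin W$ and $\mu(W)\le1$. The sets
\[
Y_1=U\cap W,\quad Y_2=U\setminus W,\quad Y_3=W\setminus U,\quad Y_4=Y\setminus(U\cup W)
\]
partition $Y$, and $x_i\in Y_i$. So $\nu(Y_i)=1$ and $\mu(Y_i)\ge1$: each $Y_i$ is met by an edge of $\Gamma-x$ joining different parts. Such an edge leaves $U$ or $W$, so there are at most two of them. Hence there are exactly two, and they pair up the four parts. If the pairing is $Y_1Y_2,Y_3Y_4$, both edges leave $W$. If it is $Y_1Y_3,Y_2Y_4$ or $Y_1Y_4,Y_2Y_3$, both edges leave $U$. This contradicts $\mu(U),\mu(W)\le1$.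
\end{proof}

\begin{lemma}\label{lem:subcubic}
Let $H$ be a 2-edge-connected subgraph of $G$ with at least two vertices. There is a 2-edge-connected graph $(\Phi,\varphi)$ over $G$ with image $H$ and all degrees in $\{2,3\}$ such that $\varphi$ is a bijection from $E(\Phi)$ onto $E(H)$.
\end{lemma}

\begin{proof}
We use induction along an ear decomposition of $H$ (F4), starting with the first cycle itself. Let $\Phi$ be constructed for the current graph.

For a closed ear at $x$, attaching it directly could create a vertex of degree 5, so we insert it into an edge instead. Choose a vertex $\hat x$ over $x$ and an edge $g$ at $\hat x$. Move the end of $g$ at $\hat x$ to a new vertex $\hat x'$ over $x$, and join $\hat x'$ to $\hat x$ by a path that runs once around the ear. As a graph, the result is obtained from $\Phi$ by subdividing $g$. So it is 2-edge-connected by (F2), old vertices keep their degrees, and new vertices have degree 2.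

For an open ear with ends $x\ne x'$, attach a copy of it between a vertex over $x$ and a vertex over $x'$. The result is 2-edge-connected by (F4). Each of the two attachment vertices now has degree 3 or 4. If one has degree 4, split it by Lemma~\ref{lem:split} into two vertices with the same image; the lemma applies because graphs over $G$ are loopless. Then treat the other attachment vertex in the same way.
\end{proof}

\subsection{Cycles that avoid the terminals}

In a minimal solution no edge is superfluous, so every edge lies in a cut of size 2. The following lemma says that a cycle through vertices of degree 3 always has a superfluous edge.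

\begin{lemma}\label{lem:cubic}
Let $\Psi$ be a loopless 2-edge-connected graph in which every edge lies in $\delta(Z)$ for some $Z$ with $d(Z)=2$. Then no cycle of $\Psi$ has all its vertices of degree 3.
\end{lemma}

\begin{proof}
Let $C$ be a cycle with all vertices of degree 3, and let $\mathcal Z$ be the family of vertex sets $Z$ with $d(Z)=2$ and $\delta(Z)\subseteq E(C)$. It is closed under complements. Every edge of $C$ lies in $\delta(Z)$ for some $Z\in\mathcal Z$: it lies in a cut of size 2, and by (F5) the other edge of this cut is also on $C$. Choose $Z\in\mathcal Z$ of minimum size. Deleting the two edges of $\delta(Z)$ from $C$ leaves two paths, one inside $Z$ and one outside.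

Suppose the path inside $Z$ has an edge $e'$, and take $Z'\in\mathcal Z$ with $e'\in\delta(Z')$. A vertex outside $Z$ lies outside $Z'$ or outside the complement of $Z'$, so after replacing $Z'$ by its complement if necessary, $Z\cup Z'\ne V(\Psi)$. Let $W=Z\cap Z'$. It contains exactly one end of $e'$, so $\emptyset\ne W\subsetneq Z$. By submodularity $d(W)+d(Z\cup Z')\le4$, and both terms are at least 2, so $d(W)=2$. The cycle $C$ has vertices inside and outside $W$, so both edges of $\delta(W)$ lie on $C$. Thus $W\in\mathcal Z$ and $|W|<|Z|$, a contradiction.

So $Z$ contains exactly one vertex $z$ of $C$, and $\delta(Z)$ consists of the two edges of $C$ at $z$. The third edge $g$ at $z$ is not a loop and not in $\delta(Z)$, so it leads to $Z\setminus\{z\}$. An edge leaving $Z\setminus\{z\}$ cannot leave $Z$, as the edges of $\delta(Z)$ have their end in $Z$ at $z$; so it ends at $z$ and equals $g$. Hence $d(Z\setminus\{z\})=1$, a contradiction.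
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:unfold}]
Let $H$ be an optimal solution and let $\Phi$ be as in Lemma~\ref{lem:subcubic}. Injectivity on edges implies local injectivity. A terminal $t$ has degree 2 in $H$, and this is the sum of the degrees of the vertices over $t$, each of which is at least 2. So exactly one vertex lies over $t$, and it has degree 2. Thus (W1)--(W3) hold, and it remains to prove (W4).

Call a vertex of $\Phi$ \emph{plain} if it has degree 2 and is not in $\hat T$. No cycle of $\Phi$ consists of plain vertices only, since such a cycle would be a component of the connected graph $\Phi$, which contains $\hat T$. So $\Phi$ is a subdivision, by the plain vertices, of a graph $\Psi$ whose vertices are those of $\hat T$, of degree 2, and those of degree 3. By (F2), $\Psi$ is 2-edge-connected. It has no loops: a loop at a vertex of degree 3 would make the third edge a bridge, and a loop at $\hat t$ would make $\hat t$ the only vertex of $\Psi$, whereas $k\ge2$.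

Let $e$ be an edge of $\Psi$ and suppose that $\Psi-e$ is 2-edge-connected. Delete from $\Phi$ the edges and interior vertices of the path that represents $e$. The result is a subdivision of $\Psi-e$, so it is 2-edge-connected, and it contains $\hat T$. By Lemma~\ref{lem:image} its image is a solution with fewer edges than $H$, a contradiction. So there is a nontrivial $Z$ with $d_{\Psi-e}(Z)\le1$, while $d_\Psi(Z)\ge2$; hence $e\in\delta_\Psi(Z)$ and $d_\Psi(Z)=2$. Lemma~\ref{lem:cubic} applies to $\Psi$. A cycle in $N(\Phi)$ would give a cycle of $\Psi$ that avoids $\hat T$, all of whose vertices have degree 3. So $N(\Phi)$ is a forest.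
\end{proof}

Optimality of $H$ entered only in the last paragraph, and only in the form that no proper subgraph of $H$ is a solution. Proposition~\ref{prop:P} is now proved.

\section{Evaluating the polynomials}\label{sec:alg}

By Proposition~\ref{prop:P} and (F6) it suffices to evaluate $P_w$ for $w\le B^*$ at a random point. We sort webs by their shape, of which there are $k^{O(k)}$, and sum over all webs of one shape by dynamic programming. Because we work in characteristic 2, every isomorphism class must be counted exactly once.

\subsection{Labeled forests and realizations}

Let $Q\subseteq\Lambda$. A \emph{labeled forest} with leg set $Q$ is a forest $F$ without isolated vertices whose non-leaves have degree 3 and whose leaves are labeled bijectively either by $Q$ (the \emph{unrooted} case) or by $Q$ and one extra symbol $\rho$, the \emph{root} (the \emph{rooted} case). Labeled forests are considered up to label-preserving isomorphism. They are rigid: every vertex and edge lies on the path between two leaves, and a label-preserving automorphism fixes this path pointwise.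

A \emph{realization} of $F$ is a subdivision $\tilde F$ of $F$ with a locally injective homomorphism $\varphi$ to $G$ that maps each leaf $(t,i)$ to $t$, its edge to $t\,s(t,i)$, and all non-leaves of $\tilde F$ to nonterminals. No condition is imposed on the image of $\rho$. Realizations are considered up to label-preserving isomorphism over $G$. Such an isomorphism induces an automorphism of $F$, which is the identity; so a realization is the same thing as an assignment of walks in $G$ to the edges of $F$ that satisfies these local conditions. The \emph{weight} of a realization is
\[
z^{|E(\tilde F)|}\prod_u y_{\varphi(u),\mathrm{st}(u)},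
\]
the product being over the non-leaves of $\tilde F$. For unrooted $F$ let $\mathrm{wt}_F$ be the sum of the weights of all realizations, a power series in $z$ with coefficients in $\mathbb F_2[y]$. An \emph{arc} $u\to v$ is an edge $uv$ of $G$ with a direction. For rooted $F$ let $\mathrm{wt}_F(u\to v)$ be the sum over those realizations in which $\rho$ lies over $v$ and its neighbor in $\tilde F$ lies over $u$. The trees of $F$ are realized independently, so weights are multiplicative over components. Moreover, if $\tau$ is an unrooted labeled tree with a leg $(t,i)$ and $\tau'$ arises by relabeling this leaf as $\rho$, then
\begin{equation}\label{eq:reroot}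
\mathrm{wt}_\tau=\mathrm{wt}_{\tau'}(s(t,i)\to t).
\end{equation}

\begin{lemma}\label{lem:rec}
Let $\tau$ be a rooted labeled tree and let $p$ be the neighbor of $\rho$ in $\tau$. For every arc $u\to v$,
\[
\mathrm{wt}_\tau(u\to v)=z\Big(I_\tau(u\to v)+[u\notin T]\sum_{x}y_{u,\{xu,uv\}}\,\mathrm{wt}_\tau(x\to u)\Big),
\]
where $x$ runs over the neighbors of $u$ other than $v$. If $p$ is the leg $(t,i)$, then $I_\tau(u\to v)=[u=t\text{ and }v=s(t,i)]$. Otherwise let $\tau_1,\tau_2$ be the rooted labeled trees obtained by deleting $\rho$ and splitting $p$ into two roots; then
\[
I_\tau(u\to v)=[u\notin T]\sum_{x_1,x_2}y_{u,\{x_1u,x_2u,uv\}}\,\mathrm{wt}_{\tau_1}(x_1\to u)\,\mathrm{wt}_{\tau_2}(x_2\to u),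
\]
where $(x_1,x_2)$ runs over the ordered pairs of distinct neighbors of $u$ other than $v$.
\end{lemma}

\begin{proof}
The factor $z$ accounts for the edge at $\rho$ in the subdivision. Let $\rho'$ be its other end, which lies over $u$. If $\rho'$ subdivides the edge $\rho p$, delete $\rho$ and regard $\rho'$ as the root. This gives a realization of $\tau$ ending in an arc $x\to u$, and such a realization arises exactly when $u\notin T$ and $x\ne v$; the vertex $\rho'$ contributes $y_{u,\{xu,uv\}}$. Otherwise $\rho'=p$. If $p$ is a leg, the realization is a single edge and must lie over $t\,s(t,i)$ with $p$ over $t$. If $p$ is not a leg, the realization consists of realizations of $\tau_1$ and $\tau_2$ ending in arcs $x_1\to u$ and $x_2\to u$, subject to $u\notin T$ and to $x_1,x_2,v$ being distinct, and $p$ contributes $y_{u,\{x_1u,x_2u,uv\}}$.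
\end{proof}

Because of the factor $z$, the coefficient of $z^j$ on the left is determined by $I_\tau$ and by the coefficients of $z^{j-1}$ of $\mathrm{wt}_\tau$. So, given values of the variables $y$ in a field of characteristic 2, the series $\mathrm{wt}_\tau(u\to v)$ modulo $z^{B^*+1}$ can be computed for all arcs, working upward from the leaves. A tree with $j$ leaves has $2j-3$ edges, and each edge costs $n^{O(1)}$ field operations. With \eqref{eq:reroot} and multiplicativity, $\mathrm{wt}_F$ modulo $z^{B^*+1}$ is computed with $n^{O(1)}$ field operations for any labeled forest $F$.

\subsection{Templates}

A \emph{template} is an unrooted labeled forest with leg set $\Lambda$. Let $F^\circ$ be the graph obtained from $F$ by identifying the leaves $(t,1)$ and $(t,2)$ for each $t$; it may have loops and parallel edges. The template is \emph{good} if $F^\circ$ is 2-edge-connected.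

\begin{example}\label{ex:templates}
For $k=2$ there are six templates. Three consist of two edges pairing up the four legs; $F^\circ$ is two disjoint loops for one of them and a cycle of length 2 for the other two. Three are trees with two adjacent non-leaves $p,q$, each carrying two legs. If $p$ carries both legs of one terminal, $pq$ is a bridge of $F^\circ$; in the other two cases $F^\circ$ consists of three internally disjoint paths from $p$ to $q$. So four templates are good.
\end{example}

\begin{lemma}\label{lem:templates}
$\displaystyle\sum_wP_wz^w=\sum_{F\ \mathrm{good}}\mathrm{wt}_F$.
\end{lemma}

\begin{proof}
Let $\Phi$ be a web. Replace each $\hat t$ by two leaves $(t,1),(t,2)$, where $(t,i)$ keeps the edge over $t\,s(t,i)$. Since no two terminals are adjacent, the result $\tilde F$ is the forest $N(\Phi)$ with $2k$ pendant leaves attached, and the vertices of $N(\Phi)$ keep their degrees 2 or 3. So $\tilde F$ is a forest without isolated vertices whose leaves are exactly the labeled ones. Suppressing its vertices of degree 2 gives a template $F$ of which $\tilde F$ is a realization.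

Conversely, given a realization $\tilde F$ of a template $F$, identify $(t,1)$ and $(t,2)$ to a vertex $\hat t$ for each $t$. The result $\Phi$ is locally injective, also at $\hat t$, whose edges lie over the two different edges at $t$. It satisfies (W1), because only the leaves $(t,1),(t,2)$ lie over $t$; it satisfies (W2); and it satisfies (W4), because $N(\Phi)$ is $\tilde F$ minus its leaves. In both directions $\Phi$ is a subdivision of $F^\circ$, so by (F2) it satisfies (W3) if and only if $F$ is good. The two constructions are inverse to each other on isomorphism classes, and the weight of $\tilde F$ is $z^{|E(\Phi)|}y^\Phi$.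
\end{proof}

\begin{lemma}\label{lem:list}
There are $k^{O(k)}$ templates, and they can be listed without repetition in time $k^{O(k)}$.
\end{lemma}

\begin{proof}
A template consists of a partition of $\Lambda$ into blocks of size at least 2 and a labeled tree on each block. There are at most $(2k)^{2k}$ partitions. For a block, order its legs, start with the single edge joining the first two, and insert the other legs in order, each as a new leaf attached to a new vertex that subdivides an edge of the current tree. In a labeled tree with at least three leaves the neighbor of the last leaf has degree 3; deleting this leaf and suppressing the neighbor recovers the previous tree together with the subdivided edge. Since labeled trees are rigid, each tree therefore arises from exactly one sequence of choices. Each insertion offers fewer than $4k$ choices, and there are fewer than $2k$ insertions over all blocks.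
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

Apply the reduction of Section~\ref{sec:normal}. Let $r$ be minimal with $2^r\ge4B^*$. Then $2^r<8B^*\le8|E(G)|$, so an irreducible polynomial of degree $r$ over $\mathbb F_2$ can be found by trying all polynomials of degree $r$ and all candidate divisors, in time polynomial in $n$. This gives arithmetic in the field $\mathbb F$ with $2^r$ elements. Choose values for the $n^{O(1)}$ variables $y_{v,D}$ uniformly and independently in $\mathbb F$. List all templates, test each for goodness, and add up the series $\mathrm{wt}_F$ modulo $z^{B^*+1}$ over the good ones. By Lemma~\ref{lem:templates} this gives the values of $P_w$ for all $w\le B^*$. Accept if and only if one of them is nonzero.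

If $\mathrm{OPT}>B^*$, all these $P_w$ are identically zero by Proposition~\ref{prop:P}, and the algorithm rejects. If $\mathrm{OPT}\le B^*$, then $P_{\mathrm{OPT}}$ is a nonzero polynomial of degree at most $B^*$, and by (F6) its value is nonzero with probability at least $1-B^*/2^r\ge3/4$. The running time is $k^{O(k)}n^{O(1)}=2^{O(k\log k)}n^{O(1)}$. \qed

\section{A single-exponential evaluation}\label{sec:single}

We prove Theorem~\ref{thm:more}(a). Instead of listing templates we sum over them by dynamic programming on sets of legs and terminals. The obstacle is that goodness is a global property of $F^\circ$. Connectivity can be handled by isolating one component at a time. For bridges we use characteristic 2 once more. A \emph{marked template} is a pair $(F,J)$ of a template $F$ with $F^\circ$ connected and a set $J$ of bridges of $F^\circ$; here and below the edges of $F^\circ$ are identified with those of $F$. If $F^\circ$ is connected and has $j$ bridges, it occurs in $2^j$ marked templates, and $2^j$ is odd only for $j=0$. With Lemma~\ref{lem:templates},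
\begin{equation}\label{eq:marked}
\sum_wP_wz^w=\sum_{(F,J)\ \mathrm{marked}}\mathrm{wt}_F .
\end{equation}
For instance, the template of Example~\ref{ex:templates} with the bridge $pq$ is counted with $J=\emptyset$ and with $J=\{pq\}$, and drops out. The gain is that we no longer have to certify the absence of bridges; we only have to build marked edges that are bridges by construction. A marked template decomposes recursively: take the component of $F^\circ-J$ containing a fixed terminal; behind each marked edge leaving it hangs a smaller object of the same kind, with a root.

\subsection{Rooted structures and plugged trees}

For $A\subseteq T$ put $\Lambda_A=A\times\{1,2\}$. All objects below are taken up to isomorphism preserving labels and marks.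

\begin{definition}\label{def:rooted}
Let $\emptyset\ne A\subseteq T$. A \emph{rooted $A$-structure} is a pair $(F,J)$, where $F$ is a rooted labeled forest with leg set $\Lambda_A$, the graph $F^\circ$ obtained by identifying $(t,1)$ with $(t,2)$ for $t\in A$ is connected, and $J$ is a set of bridges of $F^\circ$ that does not contain the \emph{root edge}, the edge at $\rho$. Let $R_A(u\to v)=\sum_{(F,J)}\mathrm{wt}_F(u\to v)$, summed over all rooted $A$-structures, and let $R_\emptyset=0$.
\end{definition}

\begin{definition}\label{def:plugged}
Let $Q\subseteq\Lambda$ and $A\subseteq T$ with $Q\cap\Lambda_A=\emptyset$. A \emph{plugged tree} with \emph{data} $(Q;A)$ is a tree with at least two leaves and all non-leaves of degree 3, whose leaves are the legs in $Q$, each occurring once; at most one root $\rho$; and \emph{plug leaves} $\ell$, each carrying a rooted $A_\ell$-structure $(F_\ell,J_\ell)$, where the nonempty sets $A_\ell$ partition $A$. The edges at plug leaves are \emph{plug edges}. If there is a root, the tree is \emph{rooted}, and we require that the edge at $\rho$ is not a plug edge. Otherwise it is \emph{unrooted}, and we require $Q\ne\emptyset$.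
\end{definition}

By the last requirement no edge joins two plug leaves. The \emph{expansion} of a plugged tree is obtained by deleting each plug leaf $\ell$ and identifying its former neighbor with the root of $F_\ell$, whose label is dropped; so the root edge of $F_\ell$ takes the place of the plug edge. The expansion is a labeled forest with leg set $Q\cup\Lambda_A$, rooted or not, and the \emph{weight} of the plugged tree is the weight $\mathrm{wt}$ of its expansion.

A \emph{collection} with data $(Q;A)$ is a set of plugged trees with data $(Q_i;A_i)$ such that the $Q_i$ are disjoint with union $Q$, the $A_i$ are disjoint with union $A$, and at most one tree is rooted; accordingly the collection is rooted or unrooted. Its weight is the product of the weights of its trees. If $Q=\Lambda_Y$ for some $Y\subseteq T$, the \emph{closure} of the collection is the graph obtained from the disjoint union of its trees, with plug leaves kept as leaves, by identifying $(t,1)$ with $(t,2)$ for $t\in Y$. We use the following total weights; those of rooted objects are functions of an arc $u\to v$.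
\begin{center}
\begin{tabular}{ll}
$b_{Q,A}$ & rooted plugged trees with data $(Q;A)$\\
$\pi[Q;A]$ & unrooted plugged trees with data $(Q;A)$\\
$U[Q;A]$ & unrooted collections with data $(Q;A)$\\
$C[Y;A]$ & unrooted collections with data $(\Lambda_Y;A)$, $Y\ne\emptyset$, and connected closure\\
$C_\rho[Y;A]$ & rooted collections with data $(\Lambda_Y;A)$ and connected closure
\end{tabular}
\end{center}

\begin{lemma}[decomposition]\label{lem:decomp}
For $\emptyset\ne A\subseteq T$ and any fixed $t_0\in T$,
\[
R_A=\sum_{Y\subseteq A}C_\rho[Y;A\setminus Y],\qquad
\sum_wP_wz^w=\sum_{t_0\in Y\subseteq T}C[Y;T\setminus Y].
\]
\end{lemma}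

\begin{proof}
We treat both formulas at once, using \eqref{eq:marked} for the second, in which we put $A=T$. Let $(F,J)$ be a rooted $A$-structure, respectively a marked template. Let $o$ be the vertex $\rho$, respectively $t_0$, of $F^\circ$, let $D$ be the component of $F^\circ-J$ containing $o$, and let $Y$ be the set of terminals in $D$. Let $J_D$ be the set of edges of $J$ with an end in $D$. Such an edge has only one end in $D$, for otherwise it would lie on a cycle.

\emph{The plugs.} All edges leaving $D$ are in $J_D$, so $D$ is a component of $F^\circ-J_D$. Every other component is joined to $D$ by at least one edge of $J_D$, since $F^\circ$ is connected, and by at most one, since two such edges would lie on a common cycle through $D$. So the other components $M_j$ are indexed by $j\in J_D$, their terminal sets $A_j$ are disjoint with union $A\setminus Y$, and every edge of $J\setminus J_D$ lies in some $M_j$. The set $A_j$ is nonempty: in the tree of $F$ containing $j$, the part beyond the end of $j$ in $M_j$ contains a leaf of $F$, whose vertex in $F^\circ$ lies in $M_j$; it is not $\rho$, so it is a leg. Let $F_j$ be the subforest of $F$ formed by the edges of $M_j$ and by $j$, with the end of $j$ in $D$ replaced by a root. Every edge at a vertex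 of $M_j$ is in $M_j$ or is $j$, so $F_j$ is a rooted labeled forest with leg set $\Lambda_{A_j}$, and $F_j^\circ$ is $M_j$ with a pendant edge, hence connected. The edges of $J$ in $M_j$ lie on no cycle of $F^\circ$, hence on no cycle of $F_j^\circ$. So $(F_j,J\cap E(M_j))$ is a rooted $A_j$-structure.

\emph{The collection.} Take the subforest of $F$ formed by the edges of $D$ and of $J_D$, and replace the end of each $j\in J_D$ in $M_j$ by a plug leaf carrying the structure just described. Every edge at a vertex of $D$ is in $D$ or in $J_D$, so the non-leaves have degree 3 and all legs in $\Lambda_Y$ occur. In the rooted case the root edge is not in $J$, so it is an edge of $D$ and not a plug edge. Every component has an edge, so it has at least two leaves and a vertex that belongs to $D$. A component with no leg and no root would not be affected by the identification of legs, so its vertices other than plug leaves would form all of the connected graph $D$; but $D$ contains $o$. So the components are plugged trees, forming a collection with data $(\Lambda_Y;A\setminus Y)$. Its closure is $D$ with pendant edges attached, which is connected. The disjoint union of the expansions is $F$, so the weight of the collection is $\mathrm{wt}_F$.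

\emph{The inverse.} Take a collection with data $(\Lambda_Y;A\setminus Y)$ and connected closure, rooted in the first case, unrooted with $t_0\in Y$ in the second. Let $F$ be the union of the expansions and let $J$ consist of the plug edges and all sets $J_\ell$. Let $D'$ be the closure minus its plug leaves; it is connected, contains $o$, and contains no edge of $J$. The graph $F^\circ$ consists of $D'$ and the connected graphs $F_\ell^\circ-\rho$, each joined to $D'$ by its plug edge only. So $F^\circ$ is connected, plug edges are bridges, every cycle of $F^\circ$ lies in $D'$ or in some $F_\ell^\circ$, and hence the edges of $J_\ell$ are bridges too. The root edge, if present, is not in $J$. The component of $F^\circ-J$ containing $o$ is $D'$, so the decomposition above returns the given collection.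
\end{proof}

\subsection{Recurrences}

A \emph{state} is a pair $\sigma=(Q,A)\ne(\emptyset,\emptyset)$ with $Q\cap\Lambda_A=\emptyset$. Its \emph{support} is $Q\cup\Lambda_A$. Fix orders on $\Lambda$ and $T$. There is no rooted plugged tree with data $(\emptyset;\emptyset)$, so $b_{\emptyset,\emptyset}=0$. Put
\[
b^*_{Q,A}=b_{Q,A}+[Q=\emptyset]\,R_A .
\]
This is the total weight of what can hang from an edge of a plugged tree: the edge is either the root edge of a rooted plugged tree, or a plug edge.

\emph{Rooted plugged trees.} For a state $\sigma$ and an arc $u\to v$,
\begin{align}
b_\sigma(u\to v)&=z\Big(I_\sigma(u\to v)+[u\notin T]\sum_{x}y_{u,\{xu,uv\}}\,b_\sigma(x\to u)\Big),\label{eq:b}\\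
I_\sigma(u\to v)&=\big[u\in T,\ \sigma=(\{(u,i)\},\emptyset)\text{ and }v=s(u,i)\text{ for some }i\big]\nonumber\\
&\quad+[u\notin T]\sum_{\sigma_1,\sigma_2}\ \sum_{x_1,x_2}y_{u,\{x_1u,x_2u,uv\}}\,b^*_{\sigma_1}(x_1\to u)\,b^*_{\sigma_2}(x_2\to u),\nonumber
\end{align}
with $x$ and $(x_1,x_2)$ as in Lemma~\ref{lem:rec}, and with $(\sigma_1,\sigma_2)$ running over the pairs of states $\sigma_i=(Q_i,A_i)$ such that $Q=Q_1\sqcup Q_2$, $A=A_1\sqcup A_2$, and the first element of the support of $\sigma$ is in the support of $\sigma_1$. To see this, take a rooted plugged tree with data $\sigma$, apply Lemma~\ref{lem:rec} to the component of its expansion that contains $\rho$, multiply by the weights of the other components, and sum. The neighbor $p$ of $\rho$ is not a plug leaf. If it is a leg, the plugged tree is a single edge, which gives the first term of $I_\sigma$. Otherwise two edges hang from $p$; each leads to a leg or a plug leaf, so each carries a state, and each is counted by $b^*$. Every other component of the expansion belongs to a plug on one of the two sides, so its weight is absorbed in the corresponding factor. The condition on the first element of the support names the two sides in exactly one way.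

\emph{Unrooted plugged trees.} Let $Q\ne\emptyset$ with first element $(t,i)$. Relabel the leaf $(t,i)$ as a root and use \eqref{eq:reroot}. The edge at this leaf is either not a plug edge, or it is one and is then the whole tree. Hence
\begin{equation}\label{eq:pi}
\pi[Q;A]=b_{Q\setminus\{(t,i)\},A}(s(t,i)\to t)+[|Q|=1]\,R_A(s(t,i)\to t).
\end{equation}

\emph{Collections.} Every unrooted plugged tree has a leg, so $U[\emptyset;\emptyset]=1$ (the empty collection) and $U[\emptyset;A]=0$ for $A\ne\emptyset$. For $Q\ne\emptyset$, isolating the tree that contains the first element $\min Q$ gives
\begin{equation}\label{eq:U}
U[Q;A]=\sum_{\min Q\in Q'\subseteq Q}\ \sum_{A'\subseteq A}\pi[Q';A']\,U[Q\setminus Q';A\setminus A'].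
\end{equation}

\emph{Connected collections.} Let $Y,A\subseteq T$ be disjoint. A component of the closure of a collection with data $(\Lambda_Y;A)$ contains both legs of a terminal or neither, so it is the closure of a subcollection with data $(\Lambda_{Y'};A')$. Isolating the component that contains the first terminal $\min Y$, for $Y\ne\emptyset$, gives
\begin{equation}\label{eq:C}
U[\Lambda_Y;A]=\sum_{\min Y\in Y'\subseteq Y}\ \sum_{A'\subseteq A}C[Y';A']\,U[\Lambda_{Y\setminus Y'};A\setminus A'].
\end{equation}
The total weight of rooted collections with data $(\Lambda_Y;A)$ can be computed by isolating the tree that contains $\rho$, or the component of the closure that contains $\rho$: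
\begin{equation}\label{eq:Crho}
\sum_{Q\subseteq\Lambda_Y}\sum_{A'\subseteq A}b_{Q,A'}\,U[\Lambda_Y\setminus Q;A\setminus A']
=\sum_{Y'\subseteq Y}\sum_{A'\subseteq A}C_\rho[Y';A']\,U[\Lambda_{Y\setminus Y'};A\setminus A'],
\end{equation}
as an identity for each arc. On the right-hand sides of \eqref{eq:C} and \eqref{eq:Crho}, the term with $(Y',A')=(Y,A)$ has coefficient $U[\emptyset;\emptyset]=1$, the terms with $Y'=Y$ and $A'\ne A$ vanish, and all other terms have $Y'\subsetneq Y$. So these equations express $C[Y;A]$ and $C_\rho[Y;A]$ through the left-hand sides and the terms with $Y'\subsetneq Y$.

\subsection{Order of evaluation and running time}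

Let the \emph{size} of a quantity be the number of legs in its objects: $|Q|+2|A|$ for $b_{Q,A}$, $\pi[Q;A]$, $U[Q;A]$; $2|Y|+2|A|$ for $C[Y;A]$, $C_\rho[Y;A]$; and $2|A|$ for $R_A$. We compute by increasing size $j$, and for each size in the order $\pi,U,C,b,C_\rho,R$. This is possible for the following reasons. By \eqref{eq:pi}, $\pi$ of size $j$ uses $b$ and $R$ of size $j-1$. By \eqref{eq:U}, $U$ uses $\pi$ of size at most $j$ and $U$ of smaller size, as $Q'\ne\emptyset$. By \eqref{eq:C}, $C$ uses $U$ of size at most $j$ and $C$ of smaller size. In \eqref{eq:b}, $I_\sigma$ uses $b$ and $R$ of smaller size, as both $\sigma_1$ and $\sigma_2$ have nonempty support, and then $b_\sigma$ is found by increasing degree in $z$. By \eqref{eq:Crho}, $C_\rho$ uses $b$ and $U$ of size at most $j$ and $C_\rho$ of smaller size. By Lemma~\ref{lem:decomp}, $R$ uses $C_\rho$ of size $j$, and the values of the $P_w$ are obtained from $C$ of size $2k$.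

All quantities are evaluated at the random point $y$ and truncated modulo $z^{B^*+1}$. In each recurrence, a term is specified, apart from arcs and neighbors, by splitting the data into a first and a second part. For each terminal, either it belongs to the plug set of the first part or of the second part, which gives 2 options, or each of its two legs is in the first part, in the second part, or absent, which gives 9 options. So each recurrence has at most $11^k$ such terms over all its indices, and each costs $n^{O(1)}$ field operations. Replacing the listing of templates in the proof of Theorem~\ref{thm:main} by this computation gives the same values $P_w$, hence the same guarantees, in time $11^kn^{O(1)}$. This proves Theorem~\ref{thm:more}(a). \qed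

\section{Lower bound, weights, search and approximation}\label{sec:rest}

In this section $G$, $T$ and $n$ refer to the original input. In (c)--(e) the case $k\le1$ is again solved by a single vertex, so let $k\ge2$ there.

\subsection{The lower bound}\label{sec:eth}

The \emph{Exponential Time Hypothesis} (ETH) states that for some $\gamma>0$ no algorithm solves 3-SAT on $N$ variables in time $O(2^{\gamma N})$; \emph{randomized ETH} states the same for randomized algorithms with bounded error. Let $G$ be a graph on $n\ge3$ vertices, and put $T=V(G)$ and $B=n$. A solution has all degrees at least 2, hence at least $n$ edges; with exactly $n$ edges all degrees are 2, and being connected it is a Hamiltonian cycle. Conversely a Hamiltonian cycle is a solution with $n$ edges. Since $k=n$, an algorithm with running time $2^{o(k)}n^{O(1)}$ would decide Hamiltonian Cycle in time $2^{o(n)}$. This is impossible under ETH \cite[Theorem~14.6]{cygan}. The hardness reduction behind this theorem is deterministic, so the same holds for randomized algorithms under randomized ETH. This proves Theorem~\ref{thm:more}(b).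

\subsection{Unary weights and parallel edges}\label{sec:weights}

Let each edge $e$ have a positive integer weight $c(e)$ given in unary, and allow parallel edges and loops. The question is whether some solution has total weight at most $B$. Delete the loops, which affect no cut. Replace each edge $e$ by a path with $2c(e)$ edges, and $B$ by $2B$. Every such path has an interior vertex, and every edge of the new graph is incident with one, so the new graph is simple; this is the reason for the factor 2. A solution of the new instance has all degrees at least 2; if it contains an edge of one of the paths, it contains an interior vertex of degree 2 in the new graph, and hence the whole path. So the solutions of the new instance are the subdivisions of subgraphs of $G$ containing $T$, and by (F2) exactly the subdivisions of solutions. The number of edges is twice the weight. The new graph has size polynomial in the input length, so part (a) applies, with $n$ replaced by the input length. This proves Theorem~\ref{thm:more}(c).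

\subsection{Finding a solution}\label{sec:search}

Run the algorithm with $B^*$ equal to the number of edges of the graph after the reduction of Section~\ref{sec:normal}, and let the \emph{computed optimum} be the least $w$ for which $P_w$ has a nonzero value, minus $4k$, or $\infty$ if there is no such $w$. By Proposition~\ref{prop:P} it is never smaller than the true optimum, and it is correct with probability at least $3/4$. The minimum over $j$ independent runs is wrong with probability at most $4^{-j}$.

Compute the optimum of $G$ in this way. If it is finite, go through the edges one by one and delete an edge from the current graph whenever the computed optimum after the deletion is the same. There are $|E|+1$ computations, so with $j=O(\log n)$ runs each, all values are correct except with probability at most any prescribed inverse polynomial. Suppose they are correct. Then the optimum never changes, so the final graph $G'$ contains a solution $H$ that is optimal for $G$. Let $e$ be an edge of $G'$. When $e$ was examined, the current graph contained $H$, and deleting $e$ increased the optimum; so $e\in E(H)$. Hence the edges of $G'$ are exactly those of $H$. Whether the output is a solution of the computed size can be checked in polynomial time. Applied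 to the subdivided graph of Section~\ref{sec:weights}, the procedure also finds an optimal solution for unary weights. This proves Theorem~\ref{thm:more}(d).

\subsection{Approximation for rational weights}

Let $c$ be a positive rational weight function, let $\varepsilon>0$, and suppose that a solution exists. We round the weights to integers of polynomial size. For this we need a lower bound on the optimum, provided by the largest weight that it uses, and an upper bound on its number of edges.

Let $H^*$ be an optimal solution for $c$, and consider an ear decomposition, regarding the first cycle as a closed ear at one of its vertices. No ear is a single edge: such an ear adds no vertex, so omitting it leaves an ear decomposition of a cheaper solution. Thus an ear with $j$ new vertices has $j\ge1$ and $j+1\le2j$ edges. The numbers $j$ add up to $|V(H^*)|-1$, so $|E(H^*)|\le2n-2$.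

For every value $W$ taken by $c$, keep only the edges with $c(e)\le W$, give them the integer weights
\[
c'(e)=\Big\lceil\frac{2n\,c(e)}{\varepsilon W}\Big\rceil\le\Big\lceil\frac{2n}{\varepsilon}\Big\rceil,
\]
and search for an optimal solution by Sections~\ref{sec:weights} and~\ref{sec:search}. Among the outputs that are solutions, return one of least weight $c$. There are at most $|E|$ values of $W$, and each rounded instance has total weight at most $|E|\lceil2n/\varepsilon\rceil$, so the time is $11^k(n/\varepsilon)^{O(1)}$ times a polynomial in the input length.

Let $W$ be the largest weight of an edge of $H^*$; then $W\le c(H^*)$, and $H^*$ is a solution of the rounded instance for this $W$. With high probability, in the sense of Section~\ref{sec:search}, the solution $H'$ found for this $W$ is optimal for $c'$. From $c(e)\le\frac{\varepsilon W}{2n}c'(e)\le c(e)+\frac{\varepsilon W}{2n}$ we then get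
\[
c(H')\le\frac{\varepsilon W}{2n}c'(H')\le\frac{\varepsilon W}{2n}c'(H^*)\le c(H^*)+\frac{\varepsilon W}{2n}(2n-2)\le(1+\varepsilon)\,c(H^*).
\]
This proves part (e) and completes the proof of Theorem~\ref{thm:more}. \qed

\begin{thebibliography}{9}

\bibitem{notes}
\emph{A Brief Introduction To Parameterized Complexity},
\texttt{https://www.cs.cornell.edu/courses/cs6810/2023fa/Parameterized.pdf}.

\bibitem{cygan}
Cygan et al., \emph{Parameterized Algorithms}.

\end{thebibliography}
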